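# Brownian hitting probabilities and Minkowski combinations of open sets

## 1. Hitting probabilities, Minkowski combinations, sup-convolutions

Throughout, $n\ge 3$ unless another range is stated, $(X_t)_{t\ge0}$ is standard Brownian motion in $\mathbb R^n$ (generator $\frac12\Delta$), and $P_x$, $E_x$ are the law and expectation for the process started at $x$. We write $B(a,r)$ and $\overline B(a,r)$ for open and closed balls, and $\mathcal M_r v(x)$ for the mean of $v$ over the sphere $\{|y-x|=r\}$ with respect to normalized surface measure.

**Definition (hitting probability).** For $A\subseteq\mathbb R^n$ let $\tau_A=\inf\{t\ge0: X_t\in A\}$, and put $u_A(x)=P_x[\tau_A<\infty]$.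

Time $0$ is included, so $u_A=1$ on $A$. For open or compact $A$ there is no measurability problem: $\{\tau_A<\infty\}$ is $\bigcup_{q\in\mathbb Q_+}\{X_q\in A\}$ if $A$ is open, and it is $\bigcup_N\{\inf_{q\in\mathbb Q\cap[0,N]}\operatorname{dist}(X_q,A)=0\}$ if $A$ is compact and nonempty. Both use continuity of paths. Since $u_A(x)=P_0[x+X\text{ visits }A]$, $u_A$ is also Borel in $x$, by Fubini.

**Example (one ball).** The function $|x-a|^{2-n}$ is harmonic off $a$. Stopping it in the shell $r<|x-a|<R$ shows that from distance $d\in(r,R)$ the sphere of radius $r$ is reached before that of radius $R$ with probability $(d^{2-n}-R^{2-n})/(r^{2-n}-R^{2-n})$. Letting $R\to\infty$,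
$$u_{\overline B(a,r)}(x)=\min\Big(1,\Big(\frac{r}{|x-a|}\Big)^{n-2}\Big). \tag{1}$$
For the open ball the formula is the same. Indeed $B(a,r)$ is the increasing union of the balls $\overline B(a,r')$, $r'<r$, so $u_{B(a,r)}(x)=\lim_{r'\uparrow r}u_{\overline B(a,r')}(x)$. This covers points of the boundary sphere too, where the limit is $1$.

**Definition (Minkowski combination).** For $\lambda\in[0,1]$, points $x_0,x_1$ and sets $A_0,A_1$, write $x_\lambda=(1-\lambda)x_0+\lambda x_1$ and $A_\lambda=\{(1-\lambda)a_0+\lambda a_1: a_0\in A_0,\ a_1\in A_1\}$. We abbreviate $\theta_0=1-\lambda$, $\theta_1=\lambda$, so $A_\lambda=\theta_0A_0+\theta_1A_1$.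

**Example.** For balls, $\theta_0\overline B(a,r)+\theta_1\overline B(b,r')=\overline B(\theta_0a+\theta_1b,\ \theta_0r+\theta_1r')$, and likewise for open balls. If $A_0=A_1=A=B(-ce,r)\cup B(ce,r)$ with $|e|=1$ and $0<r<c$, then
$$A_{1/2}=B(-ce,r)\cup B(0,r)\cup B(ce,r).$$
So a Minkowski combination of a nonconvex set with itself can be larger than the set.

**Definition (the class $\mathcal C$).** For $n\ge2$, $\mathcal C$ is the class of continuous $w:\mathbb R^n\to[0,1]$ with $w(x)\to0$ as $|x|\to\infty$ that are harmonic on the open set $\{0<w<1\}$.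

**Example.** The function (1) is in $\mathcal C$: it is harmonic where $|x-a|>r$ and equals $1$ elsewhere. The constant $\frac12$ is not in $\mathcal C$, because it does not decay. This is the example the decay condition is there to exclude.

**Definition (sup-convolution with respect to $\min$).** Let $\lambda\in(0,1)$ and let $f_0,f_1:\mathbb R^n\to[0,1]$ be continuous with limit $0$ at infinity. Put
$$u^*(x)=\sup\{\min(f_0(y_0),f_1(y_1)):\ \theta_0y_0+\theta_1y_1=x\}.$$
A pair $(x_0,x_1)$ with $\theta_0x_0+\theta_1x_1=x$ at which the supremum is attained is called an *optimal pair* for $x$.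

We need four properties.

* (S1) $u^*$ is continuous. Indeed $u^*(x)=\sup_{y_0}\min\big(f_0(y_0),f_1((x-\theta_0y_0)/\theta_1)\big)$. The function $f_1$, being continuous with limit $0$ at infinity, is uniformly continuous, so this is a supremum of functions of $x$ with a common modulus of continuity.
* (S2) If $u^*(x)>0$, an optimal pair exists. Along a maximizing sequence, $f_0(y_0)$ and $f_1(y_1)$ are eventually at least $u^*(x)/2$, so $y_0,y_1$ stay bounded. Pass to a limit.
* (S3) $u^*(x)\to0$ as $|x|\to\infty$. If $\theta_0y_0+\theta_1y_1=x$ then $\max(|y_0|,|y_1|)\ge|x|$, so at least one of the two values is small when $|x|$ is large.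
* (S4) $u^*(x)>0$ if and only if $x\in\theta_0\{f_0>0\}+\theta_1\{f_1>0\}$, directly from the definition.

**Example.** Let $f_0=u_{\overline B(a,r_0)}$ and $f_1=u_{\overline B(b,r_1)}$. For $c\in(0,1]$ the set $\{f_0\ge c\}$ is the closed ball about $a$ of radius $r_0c^{-1/(n-2)}$, and similarly for $f_1$. By (S2), $\{u^*\ge c\}=\theta_0\{f_0\ge c\}+\theta_1\{f_1\ge c\}$, which is the closed ball about $\theta_0a+\theta_1b$ of radius $(\theta_0r_0+\theta_1r_1)c^{-1/(n-2)}$. By (1), $u^*$ is exactly the hitting probability of $\theta_0\overline B(a,r_0)+\theta_1\overline B(b,r_1)$.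

**Textbook facts used.** About Brownian motion: the strong Markov property; from the center of a ball the exit point is uniform on the sphere; bounded open sets are left in finite time a.s.; and $|X_t|\to\infty$ a.s. for $n\ge3$. About harmonic functions: the mean value property, real analyticity, and the strong maximum principle, in the form that a harmonic function with a local maximum at a point is constant near that point, and a harmonic function on a connected open set attaining its maximum there is constant. Homogeneous harmonic polynomials of different degrees are orthogonal in $L^2(S^{n-1})$. Finally, Łojasiewicz's gradient inequality: if $w$ is real analytic near $a$ and $\nabla w(a)=0$, there are a neighborhood $U_a$ of $a$, $C>0$ and $\vartheta\in(0,1)$ with $|\nabla w|\ge C|w-w(a)|^{\vartheta}$ on $U_a$.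

We also use one topological fact: if $O$ is a component of an open set $G$, then $\partial O\cap G=\emptyset$. Indeed, if $z\in\partial O\cap G$, a ball about $z$ inside $G$ is connected and meets $O$, so it lies in $O$. Then $z\in O$, which is impossible since $O$ is open.

## 2. The inequality for open sets, and two cases by hand

It is known that for open *convex* sets $A_0,A_1$, all $x_0,x_1$ and all $\lambda\in[0,1]$, the probability of hitting $A_\lambda$ from $x_\lambda$ is at least the smaller of the two original hitting probabilities. The paper "Geometric Properties of Some Familiar Diffusions in $\mathbb R^n$" (doi:10.1214/aop/1176989412) is the source of the problem of whether this remains true for arbitrary open sets. It does.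

**Theorem 1.** Let $n\ge3$. For all $\lambda\in[0,1]$, all $x_0,x_1\in\mathbb R^n$ and all open $A_0,A_1\subseteq\mathbb R^n$,
$$P_{x_\lambda}[\tau_{A_\lambda}<\infty]\ \ge\ \min\big(P_{x_0}[\tau_{A_0}<\infty],\,P_{x_1}[\tau_{A_1}<\infty]\big). \tag{2}$$

Some cases cost nothing. If $A_0$ or $A_1$ is empty, the right side is $0$. If both are nonempty and $\lambda\in\{0,1\}$, then $A_\lambda$ and $x_\lambda$ are one of the given sets with its point. So from now on $\lambda\in(0,1)$ and the sets are nonempty.

**Two balls.** Let $A_0=B(a,r_0)$ and $A_1=B(b,r_1)$, and let $m=\min_i u_{A_i}(x_i)^{1/(n-2)}\le1$. By (1), $r_0\ge m|x_0-a|$ and $r_1\ge m|x_1-b|$. Hence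
$$\theta_0r_0+\theta_1r_1\ \ge\ m\big(\theta_0|x_0-a|+\theta_1|x_1-b|\big)\ \ge\ m\,|x_\lambda-(\theta_0a+\theta_1b)|,$$
and (1) for the ball $A_\lambda$ gives $u_{A_\lambda}(x_\lambda)\ge m^{n-2}$, which is (2).

**A nonconvex set with itself.** Take $A_0=A_1=A=B(-ce,r)\cup B(ce,r)$ with $r<c$, $x_0=-ce$, $x_1=ce$, $\lambda=\frac12$. The right side of (2) is $1$ and $x_{1/2}=0$. The left side is $1$ because $0$ lies in the new middle ball of $A_{1/2}$. It is essential that the target is $A_{1/2}$ and not $A$. Indeed $u_A(0)\le2(r/c)^{n-2}$ by (1) and the union bound, which is less than $1$ when $r/c$ is small.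

## 3. Sup-convolution against the maximum principle

A first thought is to couple. Put $X^i_t=x_i+B_t$ with the same Brownian motion $B$ started at $0$. Then $\theta_0X^0_t+\theta_1X^1_t=x_\lambda+B_t$ is Brownian motion from $x_\lambda$, and it is in $A_\lambda$ at time $t$ whenever $X^0_t\in A_0$ and $X_t^1\in A_1$. But knowing that both processes hit their targets does not provide a common time at which both are there, and the argument stops.

The second thought is analytic. Suppose $A_0,A_1$ are replaced by nice compact sets $K_0,K_1$, and put $L=\theta_0K_0+\theta_1K_1$, $w_i=u_{K_i}$, $v=u_L$. Let $u^*$ be the sup-convolution of $f_i=w_i$. The inequality to prove is $u^*\le v$. The function $v$ has the super-mean-value property $\mathcal M_rv\le v$. If we knew that $u^*$ has a sub-mean-value property wherever it exceeds $v$, then at a maximum point of $u^*-v$ we could hope for a contradiction. At a point $x$ with an optimal pair where both gradients are nonzero and positively parallel, the following computation does this.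

**Lemma 2 (second-order expansion).** Let $n\ge2$, let $f_0,f_1:\mathbb R^n\to[0,1]$ be continuous with limit $0$ at infinity, and let $\theta_0x_0+\theta_1x_1=x$. Suppose $f_0(x_0)=f_1(x_1)=t$, each $f_i$ is $C^\infty$ near $x_i$, and $\nabla f_i(x_i)=g_ie$ with $|e|=1$ and $g_0,g_1>0$. Then there are $\alpha_i,\rho_i>0$ and $C$ such that for all small $r>0$
$$\mathcal M_ru^*(x)\ \ge\ t+\frac{r^2}{2n}\big(\alpha_0\rho_0^2\,\Delta f_0(x_0)+\alpha_1\rho_1^2\,\Delta f_1(x_1)\big)-Cr^3. \tag{3}$$

*Proof.* For each small $h$ we choose a pair $(y_0,y_1)$ with $\theta_0y_0+\theta_1y_1=x+h$. The pair should make $f_0(y_0)$ and $f_1(y_1)$ agree to second order in $h$, so that taking the minimum loses nothing. To match first orders, displace $x_i$ by $\rho_ih$ with $g_i\rho_i$ independent of $i$: put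
$$\kappa=\Big(\frac{\theta_0}{g_0}+\frac{\theta_1}{g_1}\Big)^{-1},\qquad \rho_i=\frac{\kappa}{g_i},\qquad\text{so that}\quad \theta_0\rho_0+\theta_1\rho_1=1 .$$
To match second orders, transfer a quadratic amount along $e$ from one point to the other. Let $q_i(h)=\frac12\rho_i^2\langle D^2f_i(x_i)h,h\rangle$, $D=g_0/\theta_0+g_1/\theta_1$, and
$$\delta(h)=\frac{q_1(h)-q_0(h)}{D},\qquad y_0=x_0+\rho_0h+\frac{\delta(h)}{\theta_0}e,\qquad y_1=x_1+\rho_1h-\frac{\delta(h)}{\theta_1}e .$$
Then $\theta_0y_0+\theta_1y_1=x+h$. Since $\delta(h)=O(|h|^2)$, replacing the displacement by $\rho_ih$ in the quadratic Taylor term costs only $O(|h|^3)$. Using $g_i\rho_i=\kappa$,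
$$f_0(y_0)=t+\kappa\langle e,h\rangle+q_0(h)+\frac{g_0}{\theta_0}\delta(h)+O(|h|^3),$$
$$f_1(y_1)=t+\kappa\langle e,h\rangle+q_1(h)-\frac{g_1}{\theta_1}\delta(h)+O(|h|^3).$$
Put $\alpha_0=\dfrac{g_1/\theta_1}{D}$ and $\alpha_1=\dfrac{g_0/\theta_0}{D}$, so $\alpha_0,\alpha_1>0$ and $\alpha_0+\alpha_1=1$. Then
$$q_0+\frac{g_0}{\theta_0}\delta=q_0+\alpha_1(q_1-q_0)=\alpha_0q_0+\alpha_1q_1,\qquad q_1-\frac{g_1}{\theta_1}\delta=q_1-\alpha_0(q_1-q_0)=\alpha_0q_0+\alpha_1q_1 .$$
So both values have the same expansion, and for a constant $C$ and all small $h$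
$$u^*(x+h)\ \ge\ t+\kappa\langle e,h\rangle+\alpha_0q_0(h)+\alpha_1q_1(h)-C|h|^3 .$$
Average over $|h|=r$. The linear term has mean $0$, and the mean of $h_kh_l$ is $r^2/n$ if $k=l$ and $0$ otherwise. So $q_i$ has mean $\frac{r^2}{2n}\rho_i^2\Delta f_i(x_i)$, and (3) follows. $\square$

For $f_i=w_i$ harmonic near $x_i$, (3) reads $\mathcal M_ru^*(x)\ge t-Cr^3$. Two things are missing.

**Strictness.** A contradiction with $\mathcal M_rv(x)\le v(x)$ at a maximum of $u^*-v$ needs $\mathcal M_ru^*(x)>t$, and (3) with zero Laplacians does not give it.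

**Critical points.** Lemma 2 needs nonzero gradients. Convexity is usually used to exclude critical points, and without convexity they do occur. Let $K=\overline B(-ce_1,r)\cup\overline B(ce_1,r)$ with $r<c$, where $e_1$ is the first coordinate vector. The set $K$ is invariant under every coordinate reflection, hence so is $u_K$, which is harmonic off $K$ (Section 7). So $\nabla u_K(0)=0$. Moreover $0<u_K(0)<1$. Positivity is clear from (1). If $u_K(0)=1$, the strong maximum principle would give $u_K=1$ on the connected unbounded complement of $K$, against $u_K\to0$ at infinity.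

What can be said of an optimal pair with a critical point? One may try to contradict optimality by moving $x_0$ and $x_1$ with $\theta_0x_0+\theta_1x_1$ fixed so that both values increase. If only one point is critical, this works by the lemma of the next section. If both are critical, it can be impossible. Suppose that near the two points $f_0$ and $f_1$ have the form $t+p(\eta_0)$ and $t+q(\eta_1)$, with $p(\eta)=\eta_{(1)}^2-\eta_{(2)}^2$ and $q=-p$ harmonic, $\eta_{(1)},\eta_{(2)}$ being the first two coordinates of $\eta$. The constraint $\theta_0\eta_0+\theta_1\eta_1=0$ means $\eta_1=-(\theta_0/\theta_1)\eta_0$. So $q(\eta_1)=-(\theta_0/\theta_1)^2p(\eta_0)$, and the two increments are never both positive. Such a pair cannot be excluded by local moves, and Lemma 2 does not apply to it.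

The way out is to make sure that critical–critical pairs never arise. At an optimal pair the two values will turn out to be equal, so both points can be critical only if $f_0$ and $f_1$ share a critical value. Take $f_0=w_0^s$ with $s>1$ and leave $f_1=w_1$ unchanged. The critical points of $w_0$ in $\{0<w_0<1\}$ do not change, but a critical value $c_0$ becomes $c_0^s$. A coincidence $c_0^s=c_1$ determines $s=\log c_1/\log c_0$. If there are only countably many critical values, all but countably many $s$ are free of coincidences. Replacing both functions by their $s$-th powers would not help, since $c_0^s=c_1^s$ exactly when $c_0=c_1$. The same change also supplies strictness: where $w_0$ is harmonic and positive,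
$$\Delta(w_0^s)=s(s-1)\,w_0^{s-2}|\nabla w_0|^2, \tag{4}$$
which is positive wherever $\nabla w_0\neq0$. At the end, let $s\downarrow1$.

## 4. Harmonic polynomials on a half-space

This lemma excludes optimal pairs with exactly one critical point.

**Lemma 3.** Let $n\ge2$, let $p\not\equiv0$ be a homogeneous harmonic polynomial on $\mathbb R^n$ of degree $k\ge2$, and let $e\ne0$. Then there is $\eta$ with $\langle e,\eta\rangle>0$ and $p(\eta)>0$.

Both hypotheses matter. For $k=1$ the polynomial $-\langle e,\cdot\rangle$ is negative on the whole half-space, and the nonharmonic $-|\eta|^2$ is never positive.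

*Proof.* Suppose on the contrary that $p\le0$ on $H=\{\langle e,\cdot\rangle>0\}$.

If $k$ is even, $p(-\eta)=p(\eta)$, so $p\le0$ also on $-H$, and by continuity $p\le0$ on $\mathbb R^n$. By the mean value property the mean of $p$ over $S^{n-1}$ is $p(0)=0$. A continuous function that is $\le0$ with mean $0$ vanishes, so $p=0$ on $S^{n-1}$, and $p\equiv0$ by homogeneity.

If $k$ is odd, $p(-\eta)=-p(\eta)$, so $p\ge0$ on $-H$. Hence $\langle e,\eta\rangle\,p(\eta)\le0$ for every $\eta$. But $\langle e,\cdot\rangle$ is a homogeneous harmonic polynomial of degree $1\ne k$, so orthogonality gives $\int_{S^{n-1}}\langle e,\cdot\rangle\,p=0$. Therefore $\langle e,\cdot\rangle\,p=0$ on $S^{n-1}$. By homogeneity $p=0$ off the hyperplane $e^\perp$, and $p\equiv0$ by continuity.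

Both cases contradict $p\not\equiv0$. $\square$

## 5. Local maxima and critical values in the class $\mathcal C$

**Lemma 4.** Let $n\ge2$, $w\in\mathcal C$ and $G=\{0<w<1\}$.

(a) $w$ is not constant near any point of $G$ and has no local maximum at any point of $G$.

(b) The set of critical values $\{w(z):z\in G,\ \nabla w(z)=0\}$ is countable.

*Proof.* (a) If $w$ has a local maximum at a point of $G$, the strong maximum principle makes it constant near that point. So it is enough to rule out local constancy. Suppose $w$ is constant near a point of $G$, and let $O$ be the component of $G$ containing it. By analyticity $w\equiv c$ on $O$ with $c\in(0,1)$. By continuity $w=c$ on $\partial O$, so $\partial O\subseteq G$. But the boundary of a component of $G$ does not meet $G$. So $\partial O=\emptyset$, hence $O=\mathbb R^n$ and $w\equiv c>0$, contradicting $w\to0$ at infinity.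

(b) $w$ is real analytic on $G$. Let $a\in G$ be critical, and take $U_a\subseteq G$ as in Łojasiewicz's inequality. At a critical point $z\in U_a$ we get $0=|\nabla w(z)|\ge C|w(z)-w(a)|^{\vartheta}$, so $w(z)=w(a)$. Thus each $U_a$ carries only one critical value. By Lindelöf, countably many of the $U_a$ cover the critical set. $\square$

*Remark.* Countability is what the choice of $s$ needs. Sard's theorem would only say that the critical values form a null set, and this is too weak for us. The bad exponents satisfy $\log s=\log(-\log c_1)-\log(-\log c_0)$, and the differences of elements of two null sets can fill an interval: for the Cantor set $\mathsf K$, $\mathsf K-\mathsf K=[-1,1]$.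

## 6. Comparison of a sup-convolution with a supersolution

**Proposition 5.** Let $n\ge2$, $\lambda\in(0,1)$, $w_0,w_1\in\mathcal C$, and let $W=\theta_0\{w_0>0\}+\theta_1\{w_1>0\}$, an open set. Let $v:\mathbb R^n\to[0,1]$ satisfy:

(i) $v$ is lower semicontinuous on $W$, and for each $x\in W$ we have $\mathcal M_rv(x)\le v(x)$ for all sufficiently small $r>0$;

(ii) if $w_0(y_0)=w_1(y_1)=1$, then $v(\theta_0y_0+\theta_1y_1)=1$.

Then $\min(w_0(y_0),w_1(y_1))\le v(\theta_0y_0+\theta_1y_1)$ for all $y_0,y_1\in\mathbb R^n$.

*Proof.* Let $G_i=\{0<w_i<1\}$.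

**Choice of the exponent.** The purpose is to separate the critical values. Let $E$ be the set of $s>1$ such that $w_0(z)^s=w_1(z')$ for some critical point $z\in G_0$ of $w_0$ and some critical point $z'\in G_1$ of $w_1$. Then $s=\log w_1(z')/\log w_0(z)$, where both logarithms are negative. So $E$ is countable by Lemma 4(b). It suffices to prove, for every $s\in(1,\infty)\setminus E$,
$$\min(w_0(y_0)^s,w_1(y_1))\le v(\theta_0y_0+\theta_1y_1)\quad\text{for all }y_0,y_1, \tag{5}$$
since we can then let $s\downarrow1$ along $(1,\infty)\setminus E$ with $y_0,y_1$ fixed. Fix such an $s$, put $f_0=w_0^s$, $f_1=w_1$, and let $u^*$ be their sup-convolution. Since $\{f_i>0\}=\{w_i>0\}$, (S4) says that $u^*>0$ exactly on $W$. The claim (5) is $u^*\le v$.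

**A maximum point.** The purpose is to find a point where $u^*-v$ attains its supremum. Suppose $M:=\sup(u^*-v)>0$, and take $x_m$ with $(u^*-v)(x_m)\to M$. Since $v\ge0$, $u^*(x_m)\ge M/2$ eventually, so $(x_m)$ is bounded by (S3). Pass to a subsequence with $x_m\to x$. By (S1), $u^*(x)=\lim u^*(x_m)\ge M>0$, so $x\in W$, and $x_m\in W$ eventually because $W$ is open. Lower semicontinuity gives $v(x)\le\liminf v(x_m)$. Hence $u^*(x)-v(x)\ge M$, so equality holds. Let $t=u^*(x)>0$ and let $(x_0,x_1)$ be an optimal pair for $x$, which exists by (S2).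

**Step 1: $t<1$.** This keeps us away from the sets $\{w_i=1\}$. If $t=1$, then $w_0(x_0)=w_1(x_1)=1$, so $v(x)=1\ge u^*(x)$ by (ii), contradicting $M>0$.

**Step 2: $f_0(x_0)=f_1(x_1)=t$.** This puts both points where the $w_i$ are harmonic, and ties the two values together. Suppose the values differ. Let $j$ be the index with the smaller value and $i$ the other. Then $f_j(x_j)=t\in(0,1)$, so $x_j\in G_j$, and $f_i(x_i)>t$. By Lemma 4(a), $w_j$ has no local maximum at $x_j$. Hence neither does $f_j$, which is an increasing function of $w_j$. So there are arbitrarily small $\xi$ with $f_j(x_j+\xi)>t$. For $\xi$ small enough, continuity gives $f_i(x_i-\theta_j\xi/\theta_i)>t$. The pair $x_j+\xi$, $x_i-\theta_j\xi/\theta_i$ has the same combination $x$, so $u^*(x)>t$, a contradiction.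

Since $t\in(0,1)$, we conclude $x_0\in G_0$ and $x_1\in G_1$, and each $f_i$ is $C^\infty$ near $x_i$.

**Step 3: both gradients $\nabla f_i(x_i)$ are nonzero.** This makes Lemma 2 and (4) usable. On $G_0$ we have $\nabla f_0=s\,w_0^{s-1}\nabla w_0$ with $w_0>0$, so $f_0$ and $w_0$ have the same critical points there.

*Both zero.* Then $x_0$ and $x_1$ are critical points of $w_0$ and $w_1$, and Step 2 gives $w_0(x_0)^s=w_1(x_1)$. So $s\in E$, which is excluded.

*Exactly one zero.* Say $a=\nabla f_i(x_i)\ne0$ and $\nabla f_j(x_j)=0$, with $\{i,j\}=\{0,1\}$. Then $\nabla w_j(x_j)=0$, and $w_j$ is harmonic and, by Lemma 4(a), not constant near $x_j$. So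
$$w_j(x_j+\eta)=w_j(x_j)+p(\eta)+O(|\eta|^{k+1}),$$
where $p\not\equiv0$ is the lowest-order nonconstant Taylor term, homogeneous of degree $k\ge2$. It is harmonic because the homogeneous parts of the expansion of $\Delta w_j=0$ vanish separately. Apply Lemma 3 with $e=-a$: there is $\eta$ with $\langle a,\eta\rangle<0$ and $p(\eta)>0$. Put
$$y_j=x_j+\frac{\varepsilon\eta}{\theta_j},\qquad y_i=x_i-\frac{\varepsilon\eta}{\theta_i},$$
so that $\theta_0y_0+\theta_1y_1=x$. For small $\varepsilon>0$,
$$w_j(y_j)-w_j(x_j)=\Big(\frac{\varepsilon}{\theta_j}\Big)^kp(\eta)+O(\varepsilon^{k+1})>0,$$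
hence $f_j(y_j)>t$. Also
$$f_i(y_i)=t-\frac{\varepsilon}{\theta_i}\langle a,\eta\rangle+O(\varepsilon^2)>t .$$
So $u^*(x)>t$, a contradiction.

**Step 4: the gradients are positively parallel.** This is the remaining hypothesis of Lemma 2. Let $a=\nabla f_0(x_0)$ and $b=\nabla f_1(x_1)$, both nonzero. If $b$ is not a positive multiple of $a$, put $\xi=a/|a|-b/|b|$. With $\varphi$ the angle between $a$ and $b$, $\cos\varphi<1$, so $\langle a,\xi\rangle=|a|(1-\cos\varphi)>0$ and $\langle b,\xi\rangle=|b|(\cos\varphi-1)<0$. For small $\varepsilon>0$ the pair $(x_0+\varepsilon\xi/\theta_0,\ x_1-\varepsilon\xi/\theta_1)$ has combination $x$, and both values exceed $t$, a contradiction. So $\nabla f_i(x_i)=g_ie$ with $|e|=1$ and $g_0,g_1>0$.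

**Step 5: strict sub-mean-value inequality.** Now we contradict the maximality of $x$. By Steps 2–4, Lemma 2 applies. We have $\Delta f_1(x_1)=0$. By (4) and Step 3, $\Delta f_0(x_0)>0$. So (3) gives, for all small $r$,
$$\mathcal M_ru^*(x)\ge t+\frac{r^2}{2n}\alpha_0\rho_0^2\,\Delta f_0(x_0)-Cr^3>t .$$
For small $r$ the sphere $\{|y-x|=r\}$ lies in $W$, where $v$ is lower semicontinuous and hence Borel, and $\mathcal M_rv(x)\le v(x)$ by (i). Therefore $\mathcal M_r(u^*-v)(x)>t-v(x)=M$, which contradicts $u^*-v\le M$. So $M\le0$, and (5) holds. $\square$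

## 7. From open sets to finite unions of balls: proof of Theorem 1

Recall that $\lambda\in(0,1)$ and $A_0,A_1$ are nonempty and open.

**Step 1: reduction to finite unions of balls.** This gives continuous hitting probabilities. Each $A_i$ is a countable union of closed balls of positive radius. So $A_i=\bigcup_mK_i^m$ with $K_i^m$ nonempty, increasing in $m$, each a finite union of closed balls of positive radius. If $\tau_{A_i}<\infty$, the path visits $A_i$, hence visits $K_i^m$ for all large $m$. So $u_{K_i^m}(x_i)\uparrow u_{A_i}(x_i)$. Since $\theta_0K_0^m+\theta_1K_1^m\subseteq A_\lambda$, it suffices to prove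
$$u_L(x_\lambda)\ \ge\ \min\big(u_{K_0}(x_0),u_{K_1}(x_1)\big),\qquad L=\theta_0K_0+\theta_1K_1, \tag{6}$$
for nonempty finite unions $K_0,K_1$ of closed balls of positive radius. By the formula for combinations of balls in Section 1, $L$ is again such a union.

**Step 2: $u_K\in\mathcal C$ for $K$ of this type, and $u_K$ has the super-mean-value property.** This supplies the functions of Proposition 5.

*Harmonicity.* $u_K=1$ on $K$. If $\overline B(x,r)\cap K=\emptyset$ and $\sigma$ is the exit time from $B(x,r)$, the path cannot meet $K$ up to time $\sigma$. So the strong Markov property gives $u_K(x)=E_x[u_K(X_\sigma)]=\mathcal M_ru_K(x)$. Thus the bounded measurable function $u_K$ has the spherical mean value property off $K$. Integrating in $r$, it equals its averages over small balls, which depend continuously on the center. So $u_K$ is continuous off $K$, and a continuous function with the mean value property is harmonic.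

*Continuity.* It remains to look at $z\in\partial K$. Since $K$ is closed, $z$ lies in one of the balls $B\subseteq K$ of the union, and $1\ge u_K\ge u_B$, where $u_B$ is continuous with $u_B(z)=1$ by (1). So $u_K\to1=u_K(z)$ at $z$.

*Decay.* If $K\subseteq\overline B(0,R)$, then $u_K(x)\le(R/|x|)^{n-2}$ for $|x|\ge R$, which tends to $0$.

*Super-mean-value property.* For all $x$ and $r>0$, with $\sigma$ the exit time from $B(x,r)$,
$$u_K(x)\ge P_x[X_t\in K\text{ for some }t\ge\sigma]=E_x[u_K(X_\sigma)]=\mathcal M_ru_K(x).$$

Since $u_K=1$ on $K$, the set $\{0<u_K<1\}$ lies off $K$, where $u_K$ is harmonic. So $u_K\in\mathcal C$. Take $w_i=u_{K_i}$ and $v=u_L$. Condition (i) of Proposition 5 holds.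

**Step 3: condition (ii).** The sets $\{u_{K_i}=1\}$ can be larger than $K_i$: finitely many small balls covering a sphere enclose a cavity, and Brownian motion started in the cavity hits them a.s. So (ii) requires an argument.

First, suppose $u_{K_i}(y)=1$ with $y\notin K_i$, and let $O$ be the component of $\mathbb R^n\setminus K_i$ containing $y$. By the strong maximum principle $u_{K_i}\equiv1$ on $O$. Since $u_{K_i}\to0$ at infinity, $O$ is bounded. Moreover $\partial O\subseteq K_i$, because the boundary of a component of $\mathbb R^n\setminus K_i$ does not meet $\mathbb R^n\setminus K_i$.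

Now let $u_{K_0}(y_0)=u_{K_1}(y_1)=1$.

*For every $a_1\in K_1$, $v(\theta_0y_0+\theta_1a_1)=1$.* If $y_0\in K_0$, the point lies in $L$. Otherwise let $O\ni y_0$ be the component just described, for $i=0$. The bounded open set $\theta_0O+\theta_1a_1$ contains the point, and its boundary is $\theta_0\partial O+\theta_1a_1\subseteq\theta_0K_0+\theta_1K_1=L$. Brownian motion a.s. leaves this bounded set, and it does so at a point of $L$.

*$v(\theta_0y_0+\theta_1y_1)=1$.* If $y_1\in K_1$, use the previous statement with $a_1=y_1$. Otherwise let $O_1\ni y_1$ be the component just described, for $i=1$. The bounded open set $\theta_0y_0+\theta_1O_1$ contains the point. Its boundary lies in $\theta_0y_0+\theta_1K_1$, which is contained in $\{v=1\}$ by the previous statement. With $\sigma$ the exit time from this set, the strong Markov property gives $v(\theta_0y_0+\theta_1y_1)\ge E[v(X_\sigma)]=1$.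

**Step 4: conclusion.** Proposition 5 with $y_i=x_i$ gives $\min(u_{K_0}(x_0),u_{K_1}(x_1))\le u_L(x_\lambda)$, which is (6). This proves Theorem 1. $\blacksquare$

## 8. Compact sets and Newtonian capacity

**Theorem 6 (compact sets).** Let $n\ge3$. The inequality (2) holds for all $\lambda\in[0,1]$, all $x_0,x_1\in\mathbb R^n$ and all compact $A_0=K_0$, $A_1=K_1$.

*Proof.* As before we may assume that both sets are nonempty and $\lambda\in(0,1)$. Let $K^\varepsilon=K+B(0,\varepsilon)$ be the open $\varepsilon$-neighborhood of $K$. Since $\theta_0B(0,\varepsilon)+\theta_1B(0,\varepsilon)=B(0,\varepsilon)$, we have $\theta_0K_0^\varepsilon+\theta_1K_1^\varepsilon=(K_\lambda)^\varepsilon$. Theorem 1 gives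
$$P_{x_\lambda}[\tau_{(K_\lambda)^\varepsilon}<\infty]\ \ge\ \min_iP_{x_i}[\tau_{K_i^\varepsilon}<\infty]\ \ge\ \min_iP_{x_i}[\tau_{K_i}<\infty].$$
It remains to see that the left side decreases to $P_{x_\lambda}[\tau_{K_\lambda}<\infty]$ along a sequence $\varepsilon_m\downarrow0$. The events $\{\tau_{(K_\lambda)^{\varepsilon_m}}<\infty\}$ decrease and contain $\{\tau_{K_\lambda}<\infty\}$. On their intersection the times $\tau_{(K_\lambda)^{\varepsilon_m}}$ increase to a limit $\sigma\le\infty$. At these times $X$ stays in a bounded set, while $|X_t|\to\infty$ a.s., so $\sigma<\infty$ a.s. At these times the distance of $X$ to $K_\lambda$ is at most $\varepsilon_m$, so by continuity $X_\sigma$ has distance $0$ from the compact set $K_\lambda$, that is, $X_\sigma\in K_\lambda$. Hence, up to a null set, the intersection is $\{\tau_{K_\lambda}<\infty\}$. $\blacksquare$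

**Definition (capacity).** For compact $K\subset\mathbb R^n$, $n\ge3$, let $\operatorname{cap}(K)=\lim_{|x|\to\infty}|x|^{n-2}P_x[\tau_K<\infty]$. This is Newtonian capacity up to normalization.

**Example.** By (1), $\operatorname{cap}(\overline B(a,r))=\lim_{|x|\to\infty}\big(r|x|/|x-a|\big)^{n-2}=r^{n-2}$.

*The limit exists.* Let $K\subseteq\overline B(0,R)$. As in Section 7, $u_K$ is harmonic off $K$, and $u_K(x)\le(R/|x|)^{n-2}$ for $|x|\ge R$. Its Kelvin transform $y\mapsto|y|^{2-n}u_K(y/|y|^2)$ is harmonic for $0<|y|<1/R$. With $x=y/|y|^2$ it equals $|x|^{n-2}u_K(x)$, so it is bounded by $R^{n-2}$. A bounded harmonic function has a removable singularity at an isolated point, so the limit as $y\to0$ exists, and this is $\operatorname{cap}(K)$.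

*Elementary properties.* The functional is monotone in $K$. It is translation invariant, because $u_{K+y}(x)=u_K(x-y)$ and $|x|/|x-y|\to1$. By Brownian scaling $u_{cK}(x)=u_K(x/c)$ for $c>0$, so $\operatorname{cap}(cK)=c^{n-2}\operatorname{cap}(K)$.

**Corollary 7 (capacity).** Let $n\ge3$. For nonempty compact $K_0,K_1$ and $a,b>0$,
$$\operatorname{cap}(aK_0+bK_1)^{\frac1{n-2}}\ \ge\ a\operatorname{cap}(K_0)^{\frac1{n-2}}+b\operatorname{cap}(K_1)^{\frac1{n-2}},$$
with equality when $K_0,K_1$ are convex and homothetic.

*Proof.* If one capacity vanishes, say $\operatorname{cap}(K_1)=0$, pick $k\in K_1$. Then $aK_0+bK_1\supseteq aK_0+bk$, and monotonicity, translation invariance and homogeneity give the claim. The other case is the same with the roles exchanged.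

Otherwise normalize both sets to capacity $1$. Put $\gamma_i=\operatorname{cap}(K_i)^{1/(n-2)}>0$, $K_i'=K_i/\gamma_i$, $S=a\gamma_0+b\gamma_1$, and $\lambda=b\gamma_1/S$, so $1-\lambda=a\gamma_0/S$. Then
$$K'_\lambda=\frac{a\gamma_0}{S}\cdot\frac{K_0}{\gamma_0}+\frac{b\gamma_1}{S}\cdot\frac{K_1}{\gamma_1}=\frac{aK_0+bK_1}{S}.$$
Theorem 6 with $x_0=x_1=x$ gives $|x|^{n-2}u_{K'_\lambda}(x)\ge\min_i|x|^{n-2}u_{K'_i}(x)$. Let $|x|\to\infty$ to get $\operatorname{cap}(K'_\lambda)\ge1$. By homogeneity $\operatorname{cap}(aK_0+bK_1)=S^{n-2}\operatorname{cap}(K'_\lambda)\ge S^{n-2}$, which is the claim.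

If $K_0$ is convex and $K_1=cK_0+y$ with $c>0$, then $aK_0+bK_1=(a+bc)K_0+by$ by convexity. So the left side is $(a+bc)\gamma_0$, and the right side is $a\gamma_0+bc\gamma_0$, the same number. $\blacksquare$

## 9. The minimum cannot be improved

**Proposition 8 (optimality of $\min$).** Let $n\ge3$, $\lambda\in(0,1)$ and $p,q\in(0,1]$. Over all open $A_0,A_1$ and all $x_0,x_1$ with $P_{x_0}[\tau_{A_0}<\infty]=p$ and $P_{x_1}[\tau_{A_1}<\infty]=q$, the infimum of $P_{x_\lambda}[\tau_{A_\lambda}<\infty]$ equals $\min(p,q)$.

*Proof.* The infimum is at least $\min(p,q)$ by Theorem 1. For the converse, take two balls in the same direction from the origin and let their scales drift apart. Let $x_0=x_1=0$, $|z|=1$, $r_0=p^{1/(n-2)}$, $r_1=q^{1/(n-2)}$, both in $(0,1]$, and for $c>0$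
$$A_0=B(cz,cr_0),\qquad A_1=B(z,r_1).$$
By (1) for open balls, $B(\rho z,\rho r)$ with $\rho>0$ and $0<r\le1$ is hit from $0$ with probability $r^{n-2}$. (For $r=1$ the starting point is on the boundary sphere, a case covered in Section 1.) So the two constraints hold for every $c$. The set $A_\lambda$ is the open ball with center $((1-\lambda)c+\lambda)z$ and radius $(1-\lambda)cr_0+\lambda r_1$, and this radius is at most the distance of the center from $0$. Hence
$$P_0[\tau_{A_\lambda}<\infty]=\Big(\frac{(1-\lambda)c\,r_0+\lambda r_1}{(1-\lambda)c+\lambda}\Big)^{n-2},$$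
which tends to $r_1^{n-2}=q$ as $c\to0$ and to $r_0^{n-2}=p$ as $c\to\infty$. So the infimum is at most $\min(p,q)$. $\blacksquare$
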